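\title{The $\ln\ln N$ correction to the speed of the $N$-branching random walk}

\begin{abstract}
In the $N$-branching random walk, each of $N$ particles on the real line has $k$ children with independent displacements of law $\rho$, and only the $N$ rightmost children survive. The cloud of particles travels at a deterministic speed $v_N$, and $v_\infty$ denotes the speed of the same branching random walk without selection. We prove the expansion conjectured by Brunet and Derrida,
\[
v_\infty-v_N=\frac{c}{2(\ln N)^2}-c\,\frac{3\ln\ln N}{(\ln N)^3}+o\Big(\frac{\ln\ln N}{(\ln N)^3}\Big),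
\]
with $c=\pi^2\theta^*\Lambda''(\theta^*)$, for lattice and non-lattice displacement laws whose log-Laplace transform $\Lambda$ is finite near $[0,\theta^*]$. The proof compares the system, over blocks of order $(\ln N)^3$ generations, with branching random walks killed at the walls of a moving strip whose width is close to $\ln N+3\ln\ln N$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}
Fix an integer $k\ge2$ and a probability law $\rho$ on $\mathbb{R}$ that is not a point mass. The \emph{$N$-branching random walk} ($N$-BRW) describes an asexual population of constant size $N$ under selection. An individual is a point of the real line, its fitness. Time is discrete, the process starts from a fixed configuration of $N$ points, and each generation is produced from the previous one in two steps.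
\begin{enumerate}
\item[(i)] \emph{Reproduction.} Each particle has $k$ children, whose displacements from the parent are independent with law $\rho$.
\item[(ii)] \emph{Selection.} Of the $kN$ children, only the $N$ rightmost are kept.
\end{enumerate}
We write $X_1(t)\le\dots\le X_N(t)$ for the positions at time $t$. Let $\Lambda(\theta)=\ln\int e^{\theta x}\rho(dx)$. Throughout the paper we assume:
\begin{enumerate}
\item[(H)] the function $\theta\mapsto(\ln k+\Lambda(\theta))/\theta$ attains its minimum over $(0,\infty)$ at a point $\theta^*\in(0,\infty)$, and $\Lambda$ is finite in a neighborhood of $[0,\theta^*]$.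
\end{enumerate}
The minimal value $v_\infty=(\ln k+\Lambda(\theta^*))/\theta^*$ is the speed of the $k$-ary branching random walk (BRW) without selection. The formula reflects a first-moment bound: generation $n$ consists of $k^n$ particles, each at the position of a $\rho$-random walk, so the mean number of particles beyond $vn$ is at most $\exp\{n(\ln k+\Lambda(\theta^*)-\theta^*v)\}$, which is summable in $n$ when $v>v_\infty$. Hypothesis (H) excludes laws with a large atom at the top of their support. Indeed, if $\rho$ has an atom of mass $p\ge1/k$ at the supremum $x_+$ of its support, then $\theta x_++\ln p<\Lambda(\theta)\le\theta x_+$, so $(\ln k+\Lambda(\theta))/\theta$ is larger than $x_+$ and tends to $x_+$ as $\theta\to\infty$; the infimum is not attained.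

Under (H) it is known that
\[
\lim_{t\to\infty}\frac{X_1(t)}{t}=\lim_{t\to\infty}\frac{X_N(t)}{t}=v_N\qquad\text{almost surely},
\]
for a finite deterministic speed $v_N$ that does not depend on the initial configuration. The $N$-BRW is a subpopulation of a BRW started from $N$ particles, so $v_N\le v_\infty$: selection keeps the fittest particles, but it discards lines of descent that fall behind for a while and would have led later. At the other extreme, the $1$-BRW is a random walk whose step is the maximum of $k$ displacements. For $k=2$ and $\rho$ standard Gaussian this gives $v_1=\frac12\mathbb{E}|G-G'|=1/\sqrt\pi$, with $G,G'$ independent standard Gaussians, while $\Lambda(\theta)=\theta^2/2$ gives $\theta^*=v_\infty=\sqrt{2\ln2}$. The question is how fast the gap $v_\infty-v_N$ closes.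

\subsection{The result}
It is known (B\'erard--Gou\'er\'e) that $v_N\to v_\infty$ and that $(\ln N)^2(v_\infty-v_N)$ converges to a finite positive constant. The Brunet--Derrida conjecture, whose statement we take from \cite{Padova}, concerns the next term: there is a constant $c=c(\rho,k)>0$ such that
\begin{equation}\label{eq:main}
v_\infty-v_N=\frac{c}{2(\ln N)^2}-c\,\frac{3\ln\ln N}{(\ln N)^3}+o\Big(\frac{\ln\ln N}{(\ln N)^3}\Big)\qquad(N\to\infty).
\end{equation}

\begin{theorem}\label{thm:main}
Let $k\ge2$ and let $\rho$ be a non-degenerate law, lattice or not, that satisfies \emph{(H)}. Then \eqref{eq:main} holds with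
\[
c=\pi^2\theta^*\Lambda''(\theta^*)>0 .
\]
\end{theorem}

In particular $v_N\to v_\infty<\infty$, and since \eqref{eq:main} forces $(\ln N)^2(v_\infty-v_N)\to c/2$, no other constant is possible. For the standard Gaussian law $c=\pi^2\sqrt{2\ln k}$. Expanding the square shows that \eqref{eq:main} is equivalent to
\[
v_\infty-v_N=\frac{c}{2\big(\ln N+(3+o(1))\ln\ln N\big)^2},
\]
and this is the form to keep in mind: the population moves as if it were confined to a strip whose width, in suitable units, is $\ln N+3\ln\ln N$.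

\subsection{Method and organization}
Both bounds on $v_N$ come from a monotone coupling (Section~\ref{sec:setup}) between the $N$-BRW and BRWs killed at a moving wall. Section~\ref{sec:sine} determines the speed at which a strip of width $\ell$ must move for the mean population in it to be stationary, works out the Gaussian case, and explains by a short count why the critical width is $\ln N+3\ln\ln N$. Sections \ref{sec:subsuper}--\ref{sec:number} develop the estimates for the strip: sub- and supersolutions, a weight function with controlled first and second moments, bounds on the killed random walk, and exponential moments of the population. The comparison is run in blocks of about $A(\ln N)^3$ generations. At the end of a block we restart from a standard configuration, which costs $O(\ln\ln N)$ in position, hence $O(A^{-1}\ln\ln N/(\ln N)^3)$ in speed, and we let $A\to\infty$ at the end. The lower bound on $v_N$ is in Section~\ref{sec:lower} and the upper bound in Section~\ref{sec:upper}.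

The hypotheses enter as follows. That $\theta^*$ is an interior minimum and $\rho$ is non-degenerate produces a centered random walk with positive variance. Finiteness of $\Lambda$ near $\theta^*$ gives this walk exponential moments, which are used in Sections \ref{sec:sine}--\ref{sec:number}. Apart from the existence of $v_N$, which we take as known, finiteness of $\Lambda$ near $0$ is used once, to bound the cost of a failed block in Section~\ref{sec:lower}. No local limit theorem is used, which is why lattice laws need no separate treatment.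

\section{Normalization and comparison by ranks}\label{sec:setup}

\subsection{Normalization}
The $N$-BRW is equivariant under increasing affine maps of the displacements. We replace a displacement $x$ by $\xi=\theta^*(x-v_\infty)$; the speed becomes $w_N=\theta^*(v_N-v_\infty)$. Since $\theta^*$ is an interior minimum of a function that is smooth near $\theta^*$, we have $\theta^*\Lambda'(\theta^*)=\ln k+\Lambda(\theta^*)$, that is $\Lambda'(\theta^*)=v_\infty$. Hence
\[
k\,\mathbb{E}e^{\xi}=1,\qquad k\,\mathbb{E}[\xi e^{\xi}]=0,\qquad \sigma^2:=k\,\mathbb{E}[\xi^2e^{\xi}]=\theta^{*2}\Lambda''(\theta^*)\in(0,\infty).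
\]
Put $L=\ln N$ and
\[
\Delta_N=\frac{L^3}{\ln L}\Big(w_N+\frac{\pi^2\sigma^2}{2L^2}\Big).
\]
With $c=\pi^2\sigma^2/\theta^*=\pi^2\theta^*\Lambda''(\theta^*)$ we have $v_\infty-v_N=-w_N/\theta^*=\frac{c}{2L^2}-\frac{\Delta_N}{\theta^*}\frac{\ln L}{L^3}$, so Theorem~\ref{thm:main} is equivalent to
\begin{equation}\label{eq:goal}
\Delta_N\to3\pi^2\sigma^2 .
\end{equation}
The two halves of \eqref{eq:goal} are Propositions \ref{prop:lower} and \ref{prop:upper}.

Let $S$ be the random walk whose step has law $\mathbf{P}(S_1\in dx)=k\,e^{x}\,\mathbb{P}(\xi\in dx)$. It has mean $0$ and variance $\sigma^2$. By (H) we can fix $\kappa\in(0,\frac18)$ with $\mathbf{E}e^{sS_1}<\infty$ for $|s|\le3\kappa$, and since $S_1$ is centered and non-degenerate we can fix $x_0\in(0,1)$ with $\mathbf{P}(S_1<-3x_0)>0$ and $\mathbf{P}(S_1>3x_0)>0$.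

We use $\mathbb{P},\mathbb{E}$ for $\xi$ and for particle systems, and $\mathbf{P},\mathbf{E}$ for random walks; a subscript $x$ is the starting point of the walk or of the single initial particle, and a walk starts from $0$ if there is no subscript. The letters $C,c,C_i,c_i$ denote positive constants that depend only on $k$ and the law of $\xi$; unnumbered ones may change from line to line. The constants $C_A,c_A$ may also depend on a parameter $A\ge1$. All statements are for $N$, or the width $\ell$, large enough, where the threshold may depend on the parameters fixed before.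

\subsection{The rank coupling}
For finite point configurations $\chi,\chi'$ on $\mathbb{R}$, write $\chi[y,\infty)$ for the number of points in $[y,\infty)$, and $\chi\preceq\chi'$ if $\chi[y,\infty)\le\chi'[y,\infty)$ for all $y\in\mathbb{R}$. Equivalently, $|\chi|\le|\chi'|$ and the $i$-th largest point of $\chi$ is at most the $i$-th largest point of $\chi'$ for every $i\le|\chi|$.

Let $\omega_{t,i,j}$ ($t\ge0$, $i\ge1$, $1\le j\le k$) be i.i.d.\ copies of $\xi$; we call $\omega_t=(\omega_{t,i,j})_{i,j}$ the $t$-th \emph{row}. Every particle system below is driven by this array: at time $t$ its particles are ranked from the right, ties being broken by a fixed rule, and the $j$-th child of the $i$-th particle receives the displacement $\omega_{t,i,j}$. The ranking at time $t$ depends only on the initial configuration and on the rows before $t$, so each system has its correct law. The $N$-BRW, denoted $\mathcal{X}_t$, uses only the entries with $i\le N$. For a configuration $\chi$ at time $t$, let $\chi^{+}$ be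 the configuration of all its children. If $\chi\preceq\chi'$, the $j$-th child of the $i$-th particle of $\chi$ lies to the left of the $j$-th child of the $i$-th particle of $\chi'$, so $\chi^+\preceq\chi'^+$. Selection reads $\mathcal{X}_{n+1}[y,\infty)=\min(N,\mathcal{X}_n^+[y,\infty))$.

\begin{lemma}\label{lem:rank}
Let $\mathcal{Z}_n,\mathcal{Z}_{n+1}$ be two consecutive states of a system driven by the array.
\begin{enumerate}
\item[(a)] If $\mathcal{Z}_n\preceq\mathcal{X}_n$, $\mathcal{Z}_{n+1}\subset\mathcal{Z}_n^+$ and $|\mathcal{Z}_{n+1}|\le N$, then $\mathcal{Z}_{n+1}\preceq\mathcal{X}_{n+1}$.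
\item[(b)] If $\mathcal{X}_n\preceq\mathcal{Z}_n$ and $\mathcal{Z}_{n+1}$ consists of the points of $\mathcal{Z}_n^+$ in $[B,\infty)$, then $\mathcal{X}_{n+1}[y,\infty)\le\mathcal{Z}_{n+1}[y,\infty)$ for $y\ge B$. If moreover $|\mathcal{Z}_{n+1}|\ge N$, then $\mathcal{X}_{n+1}\preceq\mathcal{Z}_{n+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\mathcal{Z}_{n+1}[y,\infty)\le\min(N,\mathcal{Z}_n^+[y,\infty))\le\min(N,\mathcal{X}_n^+[y,\infty))=\mathcal{X}_{n+1}[y,\infty)$.
(b) For $y\ge B$, $\mathcal{X}_{n+1}[y,\infty)\le\mathcal{X}_n^+[y,\infty)\le\mathcal{Z}_n^+[y,\infty)=\mathcal{Z}_{n+1}[y,\infty)$. For $y<B$, $\mathcal{X}_{n+1}[y,\infty)\le N\le|\mathcal{Z}_{n+1}|=\mathcal{Z}_{n+1}[y,\infty)$.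
\end{proof}

Thus any killing rule that leaves at most $N$ particles gives a system behind the $N$-BRW, and killing below a wall gives a system ahead of it as long as at least $N$ particles survive.

\section{A sine wave in a moving strip}\label{sec:sine}

\subsection{The drift that makes a strip critical}
Consider the BRW without selection, seen from a frame that moves at speed $-\mu$ with $\mu>0$ small, so that displacements become $\xi+\mu$. We look for the $\mu$ for which the BRW killed outside $[0,\ell]$ neither grows nor decays in mean. On the whole line, exponentials are eigenfunctions of the mean operator $f\mapsto k\,\mathbb{E}f(x+\xi+\mu)$. A function that is positive on $(0,\ell)$ and vanishes at both ends is obtained from a complex exponent with imaginary part $\pi/\ell$, and we ask that its eigenvalue be exactly $1$.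

\begin{lemma}\label{lem:drift}
For all large $\ell$, with $\beta=\pi/\ell$, there are real numbers $\mu=\mu_\ell$ and $\gamma=\gamma_\ell$ such that
\begin{equation}\label{eq:drift}
k\,\mathbb{E}e^{(1+\gamma+i\beta)(\xi+\mu)}=1,\qquad\mu_\ell=\frac{\pi^2\sigma^2}{2\ell^2}+O(\ell^{-4}),\qquad\gamma=O(\ell^{-2}).
\end{equation}
\end{lemma}

\begin{proof}
Let $\Phi(z)=\mathbf{E}e^{zS_1}=k\,\mathbb{E}e^{(1+z)\xi}$, analytic for $|\operatorname{Re}z|<3\kappa$, and $G(z)=-\ln\Phi(z)/(1+z)$ near $0$. The first identity in \eqref{eq:drift} reads $\Phi(z)e^{(1+z)\mu}=1$ with $z=\gamma+i\beta$, and it holds if $G(z)=\mu$. Since $\ln\Phi(z)=\frac12\sigma^2z^2+O(z^3)$, we can write $G(z)=-\frac{\sigma^2}2z^2g(z)$ with $g$ analytic, $g(0)=1$, and real Taylor coefficients. Then $t(z)=z\sqrt{g(z)}$ is a local coordinate with $G=-\frac{\sigma^2}2t^2$. Its inverse is $z(t)=t+\sum_{j\ge2}a_jt^j$ with real $a_j$. For small real $s$ we get $G(z(is))=\sigma^2s^2/2$, which is real; the odd powers give $\operatorname{Im}z(is)=s+O(s^3)$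 and the even powers give $\operatorname{Re}z(is)=O(s^2)$. For large $\ell$ choose $s=\beta+O(\beta^3)$ with $\operatorname{Im}z(is)=\beta$, and put $\gamma=\operatorname{Re}z(is)$, $\mu=\sigma^2s^2/2$.
\end{proof}

For $\ell=L+a\ln L$ with $a\in[0,3]$, expanding $\ell^{-2}$ gives
\begin{equation}\label{eq:muexp}
\mu_\ell=\frac{\pi^2\sigma^2}{2L^2}-a\,\pi^2\sigma^2\frac{\ln L}{L^3}+O\Big(\frac{(\ln L)^2}{L^4}\Big).
\end{equation}
So \eqref{eq:goal} says that $w_N$ equals $-\mu_\ell$ for $a=3$, up to $o(\ln L/L^3)$.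

Let $R=k\,\mathbb{E}e^{(1+\gamma)(\xi+\mu)}=\Phi(\gamma)e^{(1+\gamma)\mu}$. As $\ln\Phi(\gamma)=O(\gamma^2)$ and $\gamma\mu=O(\ell^{-4})$, we have $\ln R=\mu+O(\ell^{-4})$, so $1<R\le2$ and $R^n\le C$ for $n\le4\ell^2$. Let $\zeta$ be a random variable with $\mathbf{E}f(\zeta)=R^{-1}k\,\mathbb{E}[e^{(1+\gamma)(\xi+\mu)}f(\xi+\mu)]$. Let $Y$ be the random walk with steps distributed as $\zeta$, and $\hat Y$ the walk with steps distributed as $-\zeta$. By \eqref{eq:drift},
\begin{equation}\label{eq:real}
\mathbf{E}e^{i\beta\zeta}=\mathbf{E}e^{-i\beta\zeta}=R^{-1},\qquad\text{hence}\qquad R\,\mathbf{E}\sin(\beta(x\pm\zeta))=\sin(\beta x)\quad(x\in\mathbb{R}).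
\end{equation}
The transform $\Phi_\ell(z):=\mathbf{E}e^{z\zeta}=R^{-1}\Phi(\gamma+z)e^{(1+\gamma+z)\mu}$ converges to $\Phi(z)$ as $\ell\to\infty$, uniformly on compact subsets of $|\operatorname{Re}z|<3\kappa$. In particular $\zeta\to S_1$ in law, and there is $C_0<\infty$ with $\Phi_\ell(\pm2\kappa)\le C_0$ for all large $\ell$.

\begin{example}[Gaussian displacements]\label{ex:gauss}
If $\rho$ is Gaussian, then $S_1$ is centered Gaussian with variance $\sigma^2$, $\xi$ is Gaussian with mean $-\sigma^2$ and variance $\sigma^2$, and $k\,\mathbb{E}e^\xi=1$ forces $\sigma^2=2\ln k$. The equation $\Phi(z)e^{(1+z)\mu}=1$ is solved by the roots of $\frac12\sigma^2z^2+\mu z+\mu=0$, namely $z=\sigma^{-2}\big(-\mu\pm i\sqrt{2\sigma^2\mu-\mu^2}\big)$. Setting the imaginary part equal to $\beta$ gives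
\[
\mu=\sigma^2\big(1-\sqrt{1-\beta^2}\big),\qquad\gamma=-\mu/\sigma^2 .
\]
The law of $\zeta$ is Gaussian with variance $\sigma^2$ and mean $-\sigma^2+\mu+(1+\gamma)\sigma^2=0$, and $R=e^{\sigma^2\beta^2/2}$. The role of $\gamma$ is visible here: it removes the drift $\mu$. With $\gamma=0$ the step would be $S_1+\mu$, and one step would shift the sine by the phase $\beta\mu\asymp\ell^{-3}$. Near the walls, where the sine has size $\ell^{-1}$, this is a relative error of order $\ell^{-2}$ per generation, whereas blocks of $\ell^3$ generations tolerate only $\ell^{-3}$.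
\end{example}

\subsection{The many-to-one formula}
From now on ``BRW'' means the BRW with $k$ children per particle and independent displacements $\xi+\mu_\ell$; this is the \emph{moving frame}. For a particle $u$ of generation $|u|=n$, let $u_0,\dots,u_n=u$ be its ancestral line and $x_u$ its position. Each of the $k^n$ lines is a random walk with steps $\xi+\mu$, and changing the law of the steps to that of $\zeta$, or to that of $S_1+\mu$, gives for $F\ge0$
\begin{equation}\label{eq:mto}
\mathbb{E}_x\sum_{|u|=n}F(x_{u_0},\dots,x_{u_n})=R^n\mathbf{E}_x\big[e^{(1+\gamma)(x-Y_n)}F(Y_0,\dots,Y_n)\big]=\mathbf{E}_x\big[e^{x-S_n}F\big((S_i+\mu i)_{i\le n}\big)\big].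
\end{equation}
The \emph{strip process of height $\hat\ell$} is the BRW in which every particle born outside $[0,\hat\ell]$ is removed with all its descendants; the drift is always $\mu_\ell$, even when $\hat\ell\ne\ell$. For the height $\ell$ define the positive operator $\mathcal{K}f(x)=R\,\mathbf{E}[f(x+\zeta);x+\zeta\in[0,\ell]]$ on functions on $[0,\ell]$. By the Markov property its $n$-th power is
\[
\mathcal{K}_nf(x)=R^n\mathbf{E}_x\big[f(Y_n);Y_0,\dots,Y_n\in[0,\ell]\big],
\]
and we write $\mathcal{K}_n(x,I)=\mathcal{K}_n1_I(x)$. The objects $\hat{\mathcal{K}},\hat{\mathcal{K}}_n$ are defined in the same way with $-\zeta$ and $\hat Y$. Since $e^{\gamma y}\in[\frac12,2]$ for $|y|\le2\ell$, formula \eqref{eq:mto} gives, for the strip process of height $\ell$, $f\ge0$, $x\in[0,\ell]$ and all $n$,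
\begin{equation}\label{eq:stripmean}
\tfrac12\,e^x\,\mathcal{K}_n[e^{-y}f(y)](x)\le\mathbb{E}_x\sum_{|u|=n}f(x_u)\le2\,e^x\,\mathcal{K}_n[e^{-y}f(y)](x).
\end{equation}
The law of $\zeta$ depends on $\ell$, and on short time scales we replace it by the fixed law of $S_1$. The second equality in \eqref{eq:mto}, with $F$ multiplied by $e^{(1+\gamma)Y_n}$ and both walks started at $0$, gives $R^n\mathbf{E}F\big((x\pm Y_i)_i\big)=\mathbf{E}\big[e^{\mu n+\gamma(S_n+\mu n)}F\big((x\pm(S_i+\mu i))_i\big)\big]$. If $n\le4\ell^2$, $x\in[0,\ell]$ and $F\ge0$ vanishes unless the path stays in $[0,\ell]$, then $\mu n\le C$ and $|S_n+\mu n|\le\ell$ on the support, so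
\begin{equation}\label{eq:toS}
R^n\mathbf{E}_xF(Y)\le C\,\mathbf{E}F\big((x+S_i+\mu i)_i\big),\qquad R^n\mathbf{E}_xF(\hat Y)\le C\,\mathbf{E}F\big((x-S_i-\mu i)_i\big).
\end{equation}

\subsection{Why the width is $L+3\ln L$}\label{sec:heur}
This subsection is heuristic and is not used in the proofs. Taking imaginary parts in \eqref{eq:drift} shows two exact invariances on the whole line: the sum $\sum_ue^{(1+\gamma)x_u}\sin(\beta x_u)$ has constant mean, and the mean density $e^{-(1+\gamma)y}\sin(\beta y)$ is reproduced from one generation to the next. Pretend that both remain true for the strip process of height $\ell$, and drop $\gamma$, as $\gamma\ell\to0$. Give a particle at $x$ the \emph{weight} $\ell e^{x-\ell}\sin(\beta x)$, normalized to be of order $1$ at distance $1$ below the ceiling $\ell$. For the stationary density $\lambda e^{-y}\sin(\beta y)$ on $[0,\ell]$,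
\[
\text{number}=\lambda\int_0^\ell e^{-y}\sin(\beta y)\,dy=\lambda\,\frac{\beta(1+e^{-\ell})}{1+\beta^2}\sim\frac{\pi\lambda}{\ell},\qquad\text{weight}=\lambda\ell e^{-\ell}\int_0^\ell\sin^2(\beta y)\,dy=\frac{\lambda\ell^2e^{-\ell}}2 .
\]
So in equilibrium one unit of weight corresponds to about $e^\ell\ell^{-3}$ particles, and for $\ell=L+a\ln L$ a population of size $N$ has weight of order $N\ell^3e^{-\ell}\approx L^{3-a}$.

One might guess that the effective width is the typical height of the top particle. For a population of size $N$ we have $\lambda\beta\sim N$, and $\sin(\beta y)\le\beta(\ell-y)$, so the mean number of particles above $z$ is at most about $Ne^{-z}(\ell-z)$, which tends to $0$ already at $z=L+2\ln\ln L$. This guess gives the first term of \eqref{eq:main} and misses the second. At a typical time the top layer of the strip is empty; what matters is whether a particle that does reach the ceiling, and has weight of order $1$, is negligible compared with the total weight $L^{3-a}$.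

If $a<3$, the strip can carry weight much larger than $1$ with fewer than $N$ particles. Its weight is then a sum of many small independent contributions, it is conserved by the law of large numbers, and the strip process survives. By Lemma~\ref{lem:rank}(a) the $N$-BRW is ahead of it, which suggests $w_N\ge-\mu_\ell$. If $a>3$, a population of size $N$ has small weight; as long as the mean weight is conserved, no particle is likely to reach the ceiling, the population lives in a strip of width $\ell$, and this suggests $w_N\le-\mu_\ell$. The threshold is $a=3$.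

The time scale $\ell^3$ appears because the walls are soft: the walk jumps over them, so the sine is not an exact eigenfunction of $\mathcal{K}$, and the width is effectively defined only up to $O(1)$. Changing $\ell$ by $O(1)$ changes $\mu_\ell$ by $O(\ell^{-3})$. The mean weight is therefore conserved up to a constant factor over $A\ell^3$ generations, and not longer.

\section{Sub- and supersolutions}\label{sec:subsuper}

We need a function $\psi$ with $\mathcal{K}\psi\gtrsim\psi$ and a function $F$ with $\mathcal{K}F\lesssim F$, with relative errors $O(\ell^{-3})$ per step. For the first, the sine itself works: killing removes mostly negative values of the sine.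

\begin{lemma}[Subsolution]\label{lem:sub}
Let $\psi(x)=\sin(\beta x)1_{[0,\ell]}(x)$. Then $\mathcal{K}\psi\ge(1-e^{-\kappa\ell})\psi$ on $[0,\ell]$, and $\mathcal{K}_n\psi\ge\frac12\psi$ for $n\le e^{\kappa\ell/2}$. The same holds for $\hat{\mathcal{K}}$.
\end{lemma}

\begin{proof}
The function $\psi(y)-\sin(\beta y)$ vanishes on $[0,\ell]$, equals $|\sin(\beta y)|$ on $[-\ell,0]\cup[\ell,2\ell]$, and is at least $-1$ elsewhere. For $x\in[0,\ell]$, $x+\zeta\notin[-\ell,2\ell]$ forces $|\zeta|>\ell$. By \eqref{eq:real} and $1\le R\le2$,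
\[
\mathcal{K}\psi(x)\ge\psi(x)+\mathbf{E}\big[|\sin\beta(x+\zeta)|;x+\zeta\in[-\ell,0]\cup[\ell,2\ell]\big]-2\mathbf{P}(|\zeta|>\ell),
\]
and $2\mathbf{P}(|\zeta|>\ell)\le4C_0e^{-2\kappa\ell}$. If $x\in[x_0,\ell-x_0]$, then $\psi(x)\ge2x_0/\ell$ and the loss $4C_0e^{-2\kappa\ell}$ is at most $e^{-\kappa\ell}\psi(x)$. If $x<x_0$, then on $\{-\ell/2\le\zeta\le-2x_0\}$ we have $x+\zeta\in[-\ell/2,-x_0]$ and $|\sin\beta(x+\zeta)|\ge2x_0/\ell$. This event has probability at least $c$, because $\zeta\to S_1$ in law and $\mathbf{P}(S_1<-3x_0)>0$. The middle term is then at least $c/\ell$ and exceeds the loss. If $x>\ell-x_0$, use the event $\{2x_0\le\zeta\le\ell/2\}$ instead. Iterating, $\mathcal{K}_n\psi\ge(1-ne^{-\kappa\ell})\psi\ge\frac12\psi$. The proof used only \eqref{eq:real} and properties of $\zeta$ that $-\zeta$ shares.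
\end{proof}

For the same reason the sine is not a supersolution. We repair it in two steps. First we take a sine on a slightly wider interval, so that it is still positive where moderate jumps over a wall land. Second we subtract two exponentials, one at each wall. An exponential grows in mean under a nearly centered step, so the subtraction creates a slack near the walls. The slack pays for long jumps here and for second moments later. Widening changes the frequency, and we shall also need heights $\hat\ell\ne\ell$ with the same drift $\mu_\ell$, so we first record how \eqref{eq:real} is perturbed.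

For small real $s$ write $\mathbf{E}e^{is\zeta}=e^{\varphi(s)+i\vartheta(s)}$ with the principal logarithm. Complex conjugation shows that $\varphi$ is even and $\vartheta$ is odd. Since $\Phi_\ell\to\Phi$ uniformly on a complex neighborhood of $0$, Cauchy's estimates bound the first three derivatives of $\varphi$ and $\vartheta$ near $0$ uniformly in $\ell$. Thus $|\varphi'(s)|\le C|s|$ and $|\vartheta''(s)|\le C|s|$. By \eqref{eq:real}, $\vartheta(0)=\vartheta(\beta)=0$, so $\vartheta'$ vanishes at a point of $(0,\beta)$ and $|\vartheta'|\le C\beta^2$ on $[0,2\beta]$. Hence, for $|\hat\beta-\beta|\le\beta/2$,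
\begin{equation}\label{eq:freq}
|\vartheta(\hat\beta)|\le C\beta^2|\hat\beta-\beta|,\qquad R\,e^{\varphi(\hat\beta)}=e^{\varphi(\hat\beta)-\varphi(\beta)}\le e^{C\beta|\hat\beta-\beta|}.
\end{equation}

\begin{lemma}[Supersolution]\label{lem:super}
There are $\kappa'\in(0,\kappa)$, $C_1\ge1$ and $c_3>0$ such that for $\ell$ large and every $\hat\ell$ with $|\hat\ell-\ell|\le\sqrt\ell$ there is a function $F=F_{\hat\ell}\ge0$, zero off $[0,\hat\ell]$, with the following properties. Put $\hat d(x)=\min(x,\hat\ell-x)$ and $\alpha_{\hat\ell}=C_1(1+|\hat\ell-\ell|)\ell^{-3}$. For $x\in[0,\hat\ell]$,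
\begin{gather}
C^{-1}\ell^{-1}(1+\hat d(x))\le F(x)\le C\ell^{-1}(1+\hat d(x)),\label{eq:Fsize}\\
R\,\mathbf{E}F(x\pm\zeta)\le(1+\alpha_{\hat\ell})F(x)-c_3\ell^{-1}\big(e^{-\kappa'x}+e^{-\kappa'(\hat\ell-x)}\big).\label{eq:Fsuper}
\end{gather}
\end{lemma}

\begin{proof}
\emph{Constants.} For small $\kappa'$ we have $\Phi(\pm\kappa')\ge1+\sigma^2\kappa'^2/3$, so $\Phi_\ell(\pm\kappa')\ge1+2c_1$ for large $\ell$, with $c_1=\sigma^2\kappa'^2/8$. Take $\kappa'\in(0,\kappa)$ so small that also $4C_02^{1-2\kappa/\kappa'}\le c_1/4$; this is possible because the left side is exponentially small in $1/\kappa'$. Let $y_1=(\ln2)/\kappa'$, choose $h\ge\max(1,4y_1)$ with $C_0e^{-2\kappa h}/\kappa\le c_1h/64$, and put $b_0=h/16$. Define on $\mathbb{R}$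
\[
\hat\beta=\frac\pi{\hat\ell+2h},\quad f(x)=\sin(\hat\beta(x+h)),\quad\mathcal{E}(x)=e^{-\kappa'x}+e^{-\kappa'(\hat\ell-x)},\quad\tilde f=f-\hat\beta b_0\mathcal{E},\quad F=\tilde f\,1_{[0,\hat\ell]}.
\]
Both $f$ and $\mathcal{E}$ are symmetric about $\hat\ell/2$. On $[0,\hat\ell]$, $\frac2\pi\hat\beta(h+\hat d)\le f\le\hat\beta(h+\hat d)$ and $\hat\beta b_0\mathcal{E}\le2\hat\beta b_0=\hat\beta h/8$. Since $\frac2\pi-\frac18\ge\frac12$, we get $\frac12\hat\beta(h+\hat d)\le F\le\hat\beta(h+\hat d)$, which is \eqref{eq:Fsize}. We prove \eqref{eq:Fsuper} for $+\zeta$, writing $\alpha=\alpha_{\hat\ell}$ and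
\[
\mathbf{E}F(x+\zeta)=\mathbf{E}\tilde f(x+\zeta)+\mathbf{E}\big[-\tilde f(x+\zeta);x+\zeta\notin[0,\hat\ell]\big],\qquad x\in[0,\hat\ell].
\]

\emph{The first term.} We have $\mathbf{E}f(x+\zeta)=e^{\varphi(\hat\beta)}\sin(\hat\beta(x+h)+\vartheta(\hat\beta))\le e^{\varphi(\hat\beta)}(f(x)+|\vartheta(\hat\beta)|)$ and $|\hat\beta-\beta|\le C(1+|\hat\ell-\ell|)\ell^{-2}\le\beta/2$. By \eqref{eq:freq}, $Re^{\varphi(\hat\beta)}\le1+C(1+|\hat\ell-\ell|)\ell^{-3}$, and $|\vartheta(\hat\beta)|\le C(1+|\hat\ell-\ell|)\ell^{-4}\le C(1+|\hat\ell-\ell|)\ell^{-3}f(x)$ because $f(x)\ge c/\ell$. So $R\,\mathbf{E}f(x+\zeta)\le(1+\alpha)f(x)$ for a suitable $C_1$. Next, $\mathbf{E}\mathcal{E}(x+\zeta)=\Phi_\ell(-\kappa')e^{-\kappa'x}+\Phi_\ell(\kappa')e^{-\kappa'(\hat\ell-x)}\ge(1+2c_1)\mathcal{E}(x)$. As $R\ge1$ and $\alpha\le c_1/4$ for large $\ell$,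
\[
R\,\mathbf{E}\tilde f(x+\zeta)\le(1+\alpha)f(x)-(1+2c_1)\hat\beta b_0\mathcal{E}(x)\le(1+\alpha)F(x)-\tfrac74c_1\hat\beta b_0\mathcal{E}(x).
\]

\emph{The second term.} Let $y=x+\zeta<0$. If $y\in[-y_1,0)$, then $\frac34h\le y+h<h$, so $f(y)\ge\frac2\pi\cdot\frac34\hat\beta h$, while $\mathcal{E}(y)\le2+1$ gives $\hat\beta b_0\mathcal{E}(y)\le\frac3{16}\hat\beta h$; hence $-\tilde f(y)<0$. If $y<-y_1$, then $-f(y)=\sin(\hat\beta(|y|-h))\le\hat\beta(|y|-h)_+$ and $\mathcal{E}(y)\le2e^{\kappa'|y|}$, so $-\tilde f(y)\le\hat\beta[(|y|-h)_++2b_0e^{\kappa'|y|}]$. Using $1_{\{t<0\}}\le e^{-(2\kappa-\kappa')t}$ and $t_+\le e^{2\kappa t}/(2\kappa)$,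
\begin{gather*}
\mathbf{E}\big[e^{\kappa'|x+\zeta|};x+\zeta<-y_1\big]\le\mathbf{E}\big[e^{-\kappa'(x+\zeta)}e^{-(2\kappa-\kappa')(x+\zeta+y_1)}\big]\le C_0e^{-2\kappa x}2^{1-2\kappa/\kappa'},\\
\mathbf{E}(-\zeta-x-h)_+\le\frac{C_0}{2\kappa}e^{-2\kappa(x+h)}.
\end{gather*}
As $R\le2$, jumps below $0$ contribute to $R\,\mathbf{E}F(x+\zeta)$ at most
\[
\hat\beta\Big[\frac{C_0}\kappa e^{-2\kappa h}+4b_0C_02^{1-2\kappa/\kappa'}\Big]e^{-2\kappa x}\le\hat\beta\Big[\frac{c_1b_0}4+\frac{c_1b_0}4\Big]e^{-\kappa'x}.
\]
The reflection $x\mapsto\hat\ell-x$, $\zeta\mapsto-\zeta$ preserves $\tilde f$, and $\Phi_\ell(2\kappa)\le C_0$, so jumps above $\hat\ell$ contribute at most $\frac12c_1\hat\beta b_0e^{-\kappa'(\hat\ell-x)}$. The remaining slack is at least $\frac54c_1\hat\beta b_0\mathcal{E}(x)$, which gives \eqref{eq:Fsuper} for $+\zeta$. The same reflection turns the inequality for $+\zeta$ at $\hat\ell-x$ into the inequality for $-\zeta$ at $x$.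
\end{proof}

\section{The weight and its moments}\label{sec:weight}

We now define the rigorous version of the weight of Section~\ref{sec:heur}. For $|\hat\ell-\ell|\le\sqrt\ell$ and a constant $c_2>0$ fixed in Lemma~\ref{lem:theta}, let
\[
\Theta_{\hat\ell}(x)=\ell e^{-\hat\ell}e^{(1+\gamma)x}F_{\hat\ell}(x)\quad(x\le\hat\ell),\qquad\Theta_{\hat\ell}(x)=c_2e^{x-\hat\ell}\quad(x>\hat\ell).
\]
Thus $\Theta_{\hat\ell}=0$ on $(-\infty,0)$, and by \eqref{eq:Fsize}
\begin{equation}\label{eq:thetasize}
c\,e^{x-\hat\ell}(1+\hat d(x))\le\Theta_{\hat\ell}(x)\le C\,e^{x-\hat\ell}(1+\hat d(x))\qquad(0\le x\le\hat\ell).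
\end{equation}
The extension above $\hat\ell$ serves the upper bound, where particles that cross the ceiling must be detected and counted.

\begin{lemma}\label{lem:theta}
There are $c_2,c_4>0$ such that for $x\in[0,\hat\ell]$ and the BRW without killing,
\begin{equation}\label{eq:onestep}
\mathbb{E}_x\sum_{|u|=1}\Theta_{\hat\ell}(x_u)\le(1+\alpha_{\hat\ell})\Theta_{\hat\ell}(x)-c_4e^{(1+\kappa')(x-\hat\ell)}.
\end{equation}
For the strip process of height $\hat\ell$ let $W_n=\sum_{|u|=n}\Theta_{\hat\ell}(x_u)$. Then, with $\alpha=\alpha_{\hat\ell}$, for $x\in[0,\hat\ell]$ and $n\ge0$,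
\begin{gather}
\mathbb{E}_xW_n\le(1+\alpha)^n\Theta_{\hat\ell}(x),\qquad\sum_{s<n}\mathbb{E}_x\sum_{|u|=s}e^{(1+\kappa')(x_u-\hat\ell)}\le C(1+\alpha)^n\Theta_{\hat\ell}(x),\label{eq:first}\\
\mathbb{E}_xW_n^2\le C(1+\alpha)^{3n}\Theta_{\hat\ell}(x).\label{eq:second}
\end{gather}
\end{lemma}

\begin{proof}
By \eqref{eq:mto}, the children in $[0,\hat\ell]$ contribute $\ell e^{-\hat\ell}e^{(1+\gamma)x}R\,\mathbf{E}F_{\hat\ell}(x+\zeta)$, which by \eqref{eq:Fsuper} and $e^{\gamma x}\ge\frac12$ is at most $(1+\alpha)\Theta_{\hat\ell}(x)-\frac{c_3}2e^{(1+\kappa')(x-\hat\ell)}$. By the second form of \eqref{eq:mto} and Markov's inequality, the children above $\hat\ell$ contribute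
\[
c_2e^{x-\hat\ell+\mu}\mathbf{P}(S_1+\mu>\hat\ell-x)\le c_2C\,e^{x-\hat\ell}e^{-\kappa'(\hat\ell-x)}.
\]
Choose $c_2$ with $c_2C\le c_3/4$ and $c_4=c_3/4$.

Let $H_s=\mathbb{E}_x\sum_{|u|=s}e^{(1+\kappa')(x_u-\hat\ell)}$ for the strip process. By \eqref{eq:onestep}, $\mathbb{E}_xW_{s+1}\le(1+\alpha)\mathbb{E}_xW_s-c_4H_s$. Multiplying by $(1+\alpha)^{-s-1}$ and summing over $s<n$ gives $(1+\alpha)^{-n}\mathbb{E}_xW_n+c_4\sum_{s<n}(1+\alpha)^{-s-1}H_s\le\Theta_{\hat\ell}(x)$, which contains both parts of \eqref{eq:first}.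

Expand $W_n^2$ as a sum over ordered pairs of particles. By \eqref{eq:thetasize}, $\Theta_{\hat\ell}\le C$ on $[0,\hat\ell]$, so the diagonal has mean at most $C\,\mathbb{E}_xW_n$. Group the other pairs by their last common ancestor $v$, with $|v|=s<n$. Given generation $s$, the families of the $k$ children of $v$ contribute i.i.d.\ amounts to $W_n$; let $e_v$ be their common mean. The pairs with ancestor $v$ have conditional mean $k(k-1)e_v^2\le(ke_v)^2$, and $ke_v\le(1+\alpha)^{n-s}\Theta_{\hat\ell}(x_v)$ by \eqref{eq:first}. By \eqref{eq:thetasize} and $\kappa'<1$, $\Theta_{\hat\ell}(y)^2\le Ce^{2(y-\hat\ell)}(1+\hat\ell-y)^2\le Ce^{(1+\kappa')(y-\hat\ell)}$ on $[0,\hat\ell]$. The off-diagonal part is thus at most $C(1+\alpha)^{2n}\sum_{s<n}H_s$, and \eqref{eq:first} concludes.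
\end{proof}

The bound \eqref{eq:second} does not grow with $n$ beyond the factor $(1+\alpha)^{3n}$: the squared weights of all branching points, over all generations, are paid for by the slack in \eqref{eq:onestep}.

\section{The killed random walk}\label{sec:kernel}

To pass from weights to numbers of particles we need upper bounds on $\mathcal{K}_n(x,\cdot)$ of the order suggested by the sine profile, and one crude lower bound. We use the following classical facts on the walk $S$, which is centered with variance $\sigma^2$ and exponential moments.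
\begin{itemize}
\item \emph{Berry--Esseen:} $\sup_y|\mathbf{P}(S_n\le y)-\mathbf{P}(\sigma\sqrt n\,G\le y)|\le Cn^{-1/2}$ with $G$ standard Gaussian. Hence $\mathbf{P}(\pm S_n\ge0)\le\frac12+Cn^{-1/2}$, and $\mathbf{P}(S_n\in I)\le C(1+|I|)n^{-1/2}$ for every interval $I$.
\item \emph{Bernstein:} $\mathbf{P}(|S_n|\ge t)\le2\exp(-c\min(t^2/n,t))$.
\item \emph{Sparre Andersen} \cite{Feller}: $\sum_{n\ge0}s^n\mathbf{P}(S_1,\dots,S_n\ge0)=\exp\sum_{n\ge1}\frac{s^n}n\mathbf{P}(S_n\ge0)$ for $0\le s<1$.
\item \emph{Donsker:} the polygonal path through the points $(i/n,S_i/\sqrt n)$, $0\le i\le n$, converges in law in $C[0,1]$ to $\sigma\mathsf{B}$, with $\mathsf{B}$ a standard Brownian motion.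
\end{itemize}

\begin{lemma}\label{lem:ballot}
For $x\ge0$ and $n\ge1$, $\mathbf{P}(\min_{i\le n}S_i\ge-x)\le C(1+x)/\sqrt n$. The same holds for $-S$.
\end{lemma}

\begin{proof}
Let $\pi_n=\mathbf{P}(\min_{i\le n}S_i\ge-x)$. Decompose at the first time $j\le n$ at which $\min_{0\le i\le n}S_i$ is attained: $S_j<S_i$ for $i<j$, $S_j\ge-x$, and $S_i\ge S_j$ for $j<i\le n$. By the Markov property at time $j$, $\sum_ns^n\pi_n=U_x(s)V(s)$ for $0\le s<1$, where
\[
U_x(s)=\sum_{j\ge0}s^j\mathbf{P}(S_j<S_i\ \forall i<j,\ S_j\ge-x),\qquad V(s)=\sum_{n\ge0}s^n\mathbf{P}(S_1,\dots,S_n\ge0).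
\]
The quantity $U_x(s)$ is at most the mean number of strict record lows of $S$, time $0$ included, of depth at most $x$. The gaps between successive record depths are i.i.d., and each is at least $3x_0$ with probability at least $\pi_*:=\mathbf{P}(S_1\le-3x_0)>0$, since the step that follows a record may itself be at most $-3x_0$. Among the gaps that lead to a record of depth at most $x$, at most $\lfloor x/(3x_0)\rfloor$ are at least $3x_0$. So the number of such records is at most the index of the $(1+\lfloor x/(3x_0)\rfloor)$-th large gap, whose mean is at most $(1+x/(3x_0))/\pi_*$. Thus $U_x(s)\le C(1+x)$. By Sparre Andersen and Berry--Esseen, $V(s)\le\exp\big(\frac12\sum_n\frac{s^n}n+C\sum_nn^{-3/2}\big)\le C(1-s)^{-1/2}$. Since $\pi_n$ decreases in $n$, taking $s=1-1/n$ with $n\ge2$, so that $s^n\ge\frac14$, gives $\frac n4\pi_n\le C(1+x)\sqrt n$. The assumptions on $S$ are symmetric under $S\mapsto-S$.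
\end{proof}

Let $d(x)=\min(x,\ell-x)$ and $n_\ell=\lceil\ell^2\rceil$.

\begin{lemma}\label{lem:kernel}
Let $A\ge1$ and $x,z\in[0,\ell]$.
\begin{enumerate}
\item[(a)] For $1\le n\le2n_\ell$: $\mathcal{K}_n(x,[z,z+1])\le C(1+d(x))(1+d(z))n^{-3/2}$.
\item[(b)] For $n\le2A\ell^3$: $\mathcal{K}_n(1+d)(x)\le C_A(1+d(x))$. For $n_\ell\le n\le2A\ell^3$: $\mathcal{K}_n(x,[z,z+1])\le C_A(1+d(x))(1+d(z))\ell^{-3}$.
\item[(c)] There is a constant $K_1$ such that for $n\le\ell^2/(K_1\ln\ell)$: $\mathcal{K}_n(x,\{y:|y-x|\ge\ell/8\})\le\ell^{-4}$.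
\end{enumerate}
The same holds for $\hat{\mathcal{K}}_n$.
\end{lemma}

\begin{proof}
(a) For $n\le2$ use $R^n\le4$. Let $n\ge3$, and let $S'$ be $S$ in the case of $\mathcal{K}_n$ and $-S$ in the case of $\hat{\mathcal{K}}_n$. By \eqref{eq:toS} and $\mu n\le C$, it suffices to bound the probability that $x+S'_i\in[-C,\ell+C]$ for all $i\le n$ and $x+S'_n\in[z-C,z+1+C]$. Let $n'=\lfloor n/3\rfloor$. The event has three consequences.
\begin{itemize}
\item[(i)] $-x-C\le S'_i\le\ell-x+C$ for $i\le n'$. Lemma~\ref{lem:ballot}, applied to $S'$ for the lower wall and to $-S'$ for the upper wall, bounds the probability by $C(1+d(x))/\sqrt n$.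
\item[(ii)] The reversed sums $\tilde S_i=S'_n-S'_{n-i}$, which form a walk with the law of $S'$, satisfy $-(\ell-z)-2C\le\tilde S_i\le z+1+2C$ for $i\le n'$. The same lemma bounds the probability by $C(1+d(z))/\sqrt n$.
\item[(iii)] The sum of the $n-2n'\ge n/3$ middle increments lies in an interval of length $2C+1$ determined by the first and last $n'$ increments. By Berry--Esseen the conditional probability is at most $C/\sqrt n$.
\end{itemize}
Events (i) and (ii) depend on disjoint sets of increments, so the three bounds multiply.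

(b) By \eqref{eq:Fsuper} with $\hat\ell=\ell$, $\mathcal{K}F_\ell\le(1+C_1\ell^{-3})F_\ell$, so $\mathcal{K}_nF_\ell\le e^{2AC_1}F_\ell$, and \eqref{eq:Fsize} gives the first claim. For the second, write $\mathcal{K}_n=\mathcal{K}_{n-n_\ell}\mathcal{K}_{n_\ell}$, bound $\mathcal{K}_{n_\ell}(y,[z,z+1])\le C(1+d(y))(1+d(z))\ell^{-3}$ by (a), and apply the first claim. Inequality \eqref{eq:Fsuper} holds for both signs, so the argument covers $\hat{\mathcal{K}}_n$.

(c) For $n=0$ the quantity is $0$. For $n\ge1$, \eqref{eq:toS} and Bernstein's inequality bound it by $C\,\mathbf{P}(|S_n|\ge\ell/8-C)\le C\exp(-c\min(\ell^2/n,\ell))$, which is at most $\ell^{-4}$ when $cK_1>4$ and $\ell$ is large.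
\end{proof}

The last estimate says that on scale $D$, in $D^2$ steps, the walk can be steered from any point to any target inside a tube, with probability bounded below uniformly in the parameters.

\begin{lemma}\label{lem:tube}
Let $\mathcal{C}$ be a compact subset of the open set of $\varpi=(u,s_-,s_+,e_-,e_+)\in\mathbb{R}^5$ with $s_-<u<s_+$ and $s_-<e_-<e_+<s_+$. There are $\eta_*>0$, $D_*<\infty$ and $p_*>0$, depending only on $\mathcal{C}$ and the law of $S_1$, such that for $D\ge D_*$, $\varpi\in\mathcal{C}$ and every deterministic sequence $(y_i)$ with $\max_i|y_i|\le\eta_*D$, the path $uD-S_i+y_i$, $0\le i\le\lceil D^2\rceil$, stays in $[s_-D,s_+D]$ and ends in $[e_-D,e_+D]$ with probability at least $p_*$.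
\end{lemma}

\begin{proof}
Otherwise, for every $j\ge1$ there are $D_j\ge j$, $\varpi_j\in\mathcal{C}$ and a sequence with $\max_i|y^{(j)}_i|\le D_j/j$ for which the probability is less than $1/j$. Along a subsequence $\varpi_j\to\varpi\in\mathcal{C}$. Let $n_j=\lceil D_j^2\rceil$ and let $f_j$ be the polygonal path through $(i/n_j,-S_i/D_j)$; by Donsker's theorem $f_j\to\sigma\mathsf{B}$ in law. Let $\lambda(t)=t\big(\frac{e_-+e_+}2-u\big)$ and choose $r>0$ such that $u+\lambda(t)\pm2r\in(s_-,s_+)$ for all $t\in[0,1]$ and $u+\lambda(1)\pm2r\in(e_-,e_+)$. Let $\mathcal{O}=\{f\in C[0,1]:\|f-\lambda\|_\infty<r\}$. Once $1/j$ and all coordinates of $\varpi_j-\varpi$ are smaller than $r/3$ in absolute value, $f_j\in\mathcal{O}$ implies the $j$-th event. Since $\mathcal{O}$ is open, $\liminf_j\mathbf{P}(f_j\in\mathcal{O})\ge\mathbf{P}(\sigma\mathsf{B}\in\mathcal{O})$, and this is positive because Brownian motion stays in any tube around a segment starting at $0$ with positive probability. This contradicts the bound $1/j$.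
\end{proof}

\section{The number of particles in the strip}\label{sec:number}

Consider the strip process of height $\ell$. Let $\mathcal{N}_n$ be its number of particles at time $n$, $p_n(x)=\mathbb{E}_x\mathcal{N}_n$, $\Theta=\Theta_\ell1_{[0,\ell]}$, and
\[
q=e^{-\ell}\ell^3(\ln\ell)^{-3/2}.
\]
Up to the logarithm, $1/q$ is the size $e^\ell\ell^{-3}$ of the family of one particle near the ceiling found in Section~\ref{sec:heur}; the factor $(\ln\ell)^{3/2}$ absorbs what our bounds lose at times between $\ell^2/\ln\ell$ and $\ell^2$. The population must be controlled at each of about $L^3$ times, while $qN$ will only be a small power of $L$. Chebyshev's inequality cannot afford this union bound, so we prove an exponential moment.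

\begin{lemma}\label{lem:number}
Let $A\ge1$. For $\ell$ large, all $n\le2A\ell^3$ and $x\in[0,\ell]$:
\begin{enumerate}
\item[(a)] $p_n(x)\le C_Ae^x(1+d(x))$, and $q\,p_n(x)\le C_Ae^{x-\ell}(1+\ell-x)$ if $x\ge\frac34\ell$.
\item[(b)] There is $\lambda_A>0$ such that $\mathbb{E}_xe^{\lambda q\mathcal{N}_n}\le\exp\{\lambda(qp_n(x)+C_A\Theta(x))\}$ for $0\le\lambda\le\lambda_A$.
\item[(c)] $q^2\,\mathbb{E}_x\mathcal{N}_n^2\le C_A(qp_n(x)+\Theta(x))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:stripmean}, $p_n(x)\le2e^x\mathcal{K}_n[e^{-y}](x)$, and the first bound follows from $e^{-y}\le1+d(y)$ and Lemma~\ref{lem:kernel}(b). Let $x\ge\frac34\ell$. We have $\mathcal{K}_n[e^{-y}](x)\le\sum_{0\le j\le\ell}e^{-j}\mathcal{K}_n(x,[j,j+1])$ and $\sum_je^{-j}(1+j)<\infty$. If $n\ge n_\ell$, Lemma~\ref{lem:kernel}(b) gives $p_n(x)\le C_Ae^x(1+d(x))\ell^{-3}$. If $\ell^2/(K_1\ln\ell)\le n\le n_\ell$, Lemma~\ref{lem:kernel}(a) gives $p_n(x)\le Ce^x(1+d(x))\ell^{-3}(\ln\ell)^{3/2}$. If $n<\ell^2/(K_1\ln\ell)$,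 then $R^n\le C$, and either $Y_n\ge\frac58\ell$ or $|Y_n-x|\ge\ell/8$, so $p_n(x)\le Ce^x(e^{-5\ell/8}+\ell^{-4})$ by Lemma~\ref{lem:kernel}(c). In the three cases, multiplying by $q$ gives the claim.

(b) We look for functions $\Gamma_j$ with $\mathbb{E}_x\exp\sum_{|u|=1}\Gamma_{j-1}(x_u)\le\exp\Gamma_j(x)$. The linear part of this inequality is solved exactly by $\lambda qp_j$; the quadratic correction is absorbed by the slack in \eqref{eq:onestep} if we add a multiple of $\Theta$. Let $\alpha=\alpha_\ell=C_1\ell^{-3}$, so that $(1+\alpha)^j\le C_A$ for $j\le2A\ell^3$, and let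
\[
\Gamma_j=\lambda\big(qp_j+(1+\alpha)^j\Theta\big)\ \text{ on }[0,\ell],\qquad\Gamma_j=0\ \text{ elsewhere}.
\]
By (a) and \eqref{eq:thetasize}, $\Gamma_j(y)\le\lambda C_Ae^{y-\ell}(1+\ell-y)$ for $y\in[\frac34\ell,\ell]$ and $\Gamma_j(y)\le\lambda C_A\ell^4e^{y-\ell}$ for $y\in[0,\frac34\ell)$. Since $e^{-(1-\kappa')t}(1+t)^2\le C$ for $t\ge0$ and $\ell^8e^{-(1-\kappa')\ell/4}\le C$, it follows that
\[
\Gamma_j(y)^2\le\lambda^2C_Ae^{(1+\kappa')(y-\ell)}\qquad(y\in[0,\ell]),
\]
and in particular $\Gamma_j\le1$ for $\lambda\le\lambda_A$ small. The $k$ children are independent and $e^t\le1+t+t^2$ on $[0,1]$, so for $x\in[0,\ell]$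
\[
\mathbb{E}_xe^{\sum_{|u|=1}\Gamma_{j-1}(x_u)}=\big(\mathbb{E}e^{\Gamma_{j-1}(x+\xi+\mu)}\big)^k\le\exp\big\{k\,\mathbb{E}\Gamma_{j-1}(x+\xi+\mu)+k\,\mathbb{E}\Gamma_{j-1}(x+\xi+\mu)^2\big\}.
\]
By \eqref{eq:onestep} and $p_j(x)=k\,\mathbb{E}[p_{j-1}(x+\xi+\mu);x+\xi+\mu\in[0,\ell]]$, the first term is at most $\Gamma_j(x)-\lambda c_4e^{(1+\kappa')(x-\ell)}$. The second is at most $\lambda^2C_Ae^{(1+\kappa')(x-\ell)}$, because $k\,\mathbb{E}e^{(1+\kappa')(\xi+\mu)}=\Phi(\kappa')e^{(1+\kappa')\mu}\le C$. Decreasing $\lambda_A$ so that $\lambda_AC_A\le c_4$, we obtain the desired inequality. We now prove $\mathbb{E}_xe^{\lambda q\mathcal{N}_n}\le e^{\Gamma_n(x)}$ by induction. For $n=0$, $\Gamma_0\ge\lambda q$. For $n\ge1$, conditioning on the first generation gives $\mathbb{E}_xe^{\lambda q\mathcal{N}_n}\le\mathbb{E}_x\prod_{|u|=1}e^{\Gamma_{n-1}(x_u)}\le e^{\Gamma_n(x)}$, children outside the strip contributing the factor $1$.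

(c) With $\lambda=\lambda_A$, $\frac12(\lambda q\mathcal{N}_n)^2\le e^{\lambda q\mathcal{N}_n}-1$, whose mean is at most $e^{\Gamma_n(x)}-1\le2\Gamma_n(x)$.
\end{proof}

Lower deviations of a sum of independent nonnegative variables need only second moments.

\begin{lemma}\label{lem:lowerdev}
Let $X_i\ge0$ be independent, $\mathsf{M}=\sum_i\mathbb{E}X_i$ and $\mathsf{Q}=\sum_i\mathbb{E}X_i^2\in(0,\infty)$. Then $\mathbb{P}(\sum_iX_i\le\mathsf{M}/2)\le e^{-\mathsf{M}^2/(8\mathsf{Q})}$.
\end{lemma}

\begin{proof}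
For $s,X\ge0$, $e^{-sX}\le1-sX+\frac12s^2X^2$, so $\mathbb{E}e^{-s\sum X_i}\le e^{-s\mathsf{M}+s^2\mathsf{Q}/2}$ and the probability is at most $e^{-s\mathsf{M}/2+s^2\mathsf{Q}/2}$. Take $s=\mathsf{M}/(2\mathsf{Q})$.
\end{proof}

\section{The lower bound on the speed}\label{sec:lower}

\begin{proposition}\label{prop:lower}
$\liminf_{N\to\infty}\Delta_N\ge3\pi^2\sigma^2$.
\end{proposition}

At any time, the $N$-BRW dominates $m$ particles placed at the position of its $m$-th rightmost particle. We start a strip process from $m$ particles just below the ceiling and show that it keeps at most $N$ particles and, at the end of the block, has again $m$ particles within $O(\ln L)$ of the ceiling. The number $m$ must be large, so that failure is very unlikely, and much smaller than the capacity $qN$.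

Fix $\varepsilon\in(0,1)$ and $A\ge1$. Let $K$ be the constant, depending only on $k$ and the law of $\xi$, fixed in Step 3 below, and put
\[
\ell=L+(3-\varepsilon)\ln L,\qquad\mu=\mu_\ell,\qquad m=\lceil L^{\varepsilon/2}\rceil,\qquad b=K\ln L.
\]
Let $i_0\ge1$ be the integer with $2^{i_0}b\in(\ell/8,\ell/4]$, let $D_i=2^ib$ for $0\le i\le i_0$, and
\[
n_1=\lceil AL^3\rceil,\qquad n_2=n_\ell+\sum_{i=1}^{i_0}\lceil D_i^2\rceil\le3\ell^2,\qquad T=n_1+n_2\le2A\ell^3,
\]
where we used $\sum_iD_i^2\le\frac43(\ell/4)^2$.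

\begin{proposition}\label{prop:block}
For $N$ large, the strip process of height $\ell$ started from $m$ particles at $\ell-1$ satisfies, with probability at least $1-e^{-L^{\varepsilon/4}}$: $\mathcal{N}_n\le N$ for all $n\le T$, and at time $T$ at least $m$ particles lie in $[\ell-1.1b,\infty)$.
\end{proposition}

\begin{proof}
\emph{Step 1: at most $N$ particles.} By Lemma~\ref{lem:number}(a) and \eqref{eq:thetasize}, $qp_n(\ell-1)$ and $\Theta(\ell-1)$ are at most $C_A$, so Lemma~\ref{lem:number}(b) and independence of the $m$ families give $\mathbb{E}e^{\lambda_Aq\mathcal{N}_n}\le e^{C_Am}$ for $n\le T$. Also $qN=\ell^3(\ln\ell)^{-3/2}L^{-3+\varepsilon}\ge L^\varepsilon(\ln L)^{-2}$. By Markov's inequality,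
\[
\mathbb{P}(\exists n\le T:\mathcal{N}_n>N)\le(T+1)\,e^{C_Am-\lambda_AL^\varepsilon(\ln L)^{-2}}\le e^{-L^{\varepsilon/2}}.
\]

\emph{Step 2: weight in the middle at time $n_1$.} The only lower bound that survives $\ell^3$ generations is Lemma~\ref{lem:sub}, and it sees the middle of the strip, where the sine is large. For $\eta\in(0,\frac1{10})$ let $\mathcal{I}=[\eta\ell,(1-\eta)\ell]$, and let $x_*=\ell-1$. By Lemma~\ref{lem:sub}, $\mathcal{K}_{n_1}\psi(x_*)\ge\frac12\sin(\pi/\ell)\ge1/\ell$. The set $[0,\ell]\setminus\mathcal{I}$ is covered by the intervals $[j,j+1]$ and $[\ell-j-1,\ell-j]$ with $0\le j\le\eta\ell$ an integer. On each of them $\psi\le\pi(j+1)/\ell$, and each has $\mathcal{K}_{n_1}(x_*,\cdot)$-mass at most $C_A(j+2)\ell^{-3}$ by Lemma~\ref{lem:kernel}(b). Hence, once $\eta\ell\ge3$,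
\[
\mathcal{K}_{n_1}[\psi1_{\mathcal{I}^c}](x_*)\le C_A\ell^{-4}\sum_{0\le j\le\eta\ell}(j+2)^2\le C_A\ell^{-4}(\eta\ell+3)^3\le8C_A\eta^3/\ell,
\]
with $C_A$ independent of $\eta$. Fix $\eta=\eta_A$ so that this is at most $1/(2\ell)$. As $\psi\le1$, $\mathcal{K}_{n_1}(x_*,\mathcal{I})\ge1/(2\ell)$.

For one initial particle let $V^{(1)}=\sum_{|u|=n_1,\,x_u\in\mathcal{I}}e^{x_u-\ell}$. By \eqref{eq:stripmean}, $\mathbb{E}V^{(1)}\ge\frac12e^{x_*-\ell}\mathcal{K}_{n_1}(x_*,\mathcal{I})\ge c/\ell$. On $\mathcal{I}$ we have $d\ge\eta\ell$, so $e^{x-\ell}\le C_A\ell^{-1}\Theta(x)$ by \eqref{eq:thetasize}, and \eqref{eq:second} gives $\mathbb{E}(V^{(1)})^2\le C_A\ell^{-2}$. Let $V$ be the sum over the $m$ families. In Lemma~\ref{lem:lowerdev}, $\mathsf{M}\ge cm/\ell$ and $\mathsf{Q}\le C_Am/\ell^2$, so $V\ge cm/\ell$ with probability at least $1-e^{-c_Am}$.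

\emph{Step 3: climbing to the top layer.} We count descendants in the layer $[\ell-1.1b,\ell-b]$. A particle at $y$ has about $e^{y-\ell+b}$ times a random-walk probability of them in mean. That probability costs a power of $L$ that does not depend on $K$, so the gain $e^b=L^K$ wins if $K$ is large. For the second moment, the bound through $\Theta_\ell$ would give $e^{2.2b}$, more than the square $e^{2b}$ of the gain, because of lines that come close to the ceiling. We discard them by lowering the ceiling to $\ell'=\ell-b/2$.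

For a particle at $y\in\mathcal{I}$ at time $n_1$, let $\mathcal{J}$ be the number of its descendants at time $T$ that lie in $[\ell-1.1b,\ell-b]$ and whose ancestral lines since time $n_1$ stay in $[0,\ell']$. They belong to the strip process of height $\ell$.

\emph{Mean.} Let $S_0=y$ and let $Z_s=\ell-(S_s+\mu s)$ be the distance to the ceiling, so $Z_0\in\mathcal{I}$. We steer $Z$ to $[D_{i_0},1.1D_{i_0}]$ and then halve the distance $i_0$ times; each stage is an instance of Lemma~\ref{lem:tube} with $y_s=-\mu s$, where $|y_s|\le\mu(\ell^2+1)\le C$ while $D\ge2b\to\infty$.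
\begin{itemize}
\item With $D=\ell$, $u\in[\eta,1-\eta]$, $(s_-,s_+)=(\frac\eta2,1-\frac\eta2)$ and $(e_-,e_+)=(e,1.1e)$, $e\in[\frac18,\frac14]$, taking $e=D_{i_0}/\ell$, we get $p_A>0$ such that from any point of $\mathcal{I}$, in $n_\ell$ steps, $Z$ stays in $[\frac\eta2\ell,(1-\frac\eta2)\ell]$ and ends in $[D_{i_0},1.1D_{i_0}]$ with probability at least $p_A$.
\item With $D=D_i$, $u\in[1,1.1]$, $(s_-,s_+)=(0.4,2)$ and $(e_-,e_+)=(0.5,0.55)$, we get $p_0\in(0,1)$, depending only on the law of $S_1$, such that for $1\le i\le i_0$ and from any point of $[D_i,1.1D_i]$, in $\lceil D_i^2\rceil$ steps, $Z$ stays in $[0.4D_i,2D_i]\subset[0.8b,\ell/2]$ and ends in $[D_{i-1},1.1D_{i-1}]$ with probability at least $p_0$.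
\end{itemize}
By the Markov property, $Z$ stays in $[b/2,\ell]$ up to time $n_2$ and ends in $[b,1.1b]$ with probability at least $p_Ap_0^{i_0}\ge p_AL^{-K_0}$, where $K_0=\log_2(1/p_0)$, because $i_0\le\log_2(\ell/(4b))\le\log_2L$. On this event $S_{n_2}\le\ell-b$, so the second form of \eqref{eq:mto} gives $\mathbb{E}_y\mathcal{J}\ge p_AL^{-K_0}e^b\,e^{y-\ell}$.

\emph{Second moment.} On the layer, \eqref{eq:thetasize} gives $\Theta_{\ell'}\ge ce^{-1.1b+0.5b}=ce^{-0.6b}$, so $\mathcal{J}\le Ce^{0.6b}W_{n_2}$ for the strip process of height $\ell'$ started at $y$. Here $|\ell'-\ell|\le\sqrt\ell$ and $(1+\alpha_{\ell'})^{3n_2}\le\exp(9C_1(1+b)/\ell)\le2$. By \eqref{eq:second} and \eqref{eq:thetasize}, $\mathbb{E}_y\mathcal{J}^2\le Ce^{1.2b}\Theta_{\ell'}(y)\le C\ell e^{1.7b}e^{y-\ell}$.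

\emph{Concentration.} Condition on the configuration at time $n_1$ and suppose $V\ge cm/\ell$. The variables $\mathcal{J}$ attached to the particles in $\mathcal{I}$ are independent, with $\mathsf{M}\ge p_AL^{-K_0}e^bV$ and $\mathsf{Q}\le C\ell e^{1.7b}V$. Take $K=10(K_0+2)$, so that $e^{0.3b}=L^{3K_0+6}$ and $e^b=L^{10K_0+20}$. Then
\[
\frac{\mathsf{M}^2}{8\mathsf{Q}}\ge c\,p_A^2L^{-2K_0}\ell^{-1}e^{0.3b}V\ge c\,p_A^2L^{K_0+6}\ell^{-2}m\ge m,\qquad\frac{\mathsf{M}}2\ge c\,p_AL^{9K_0+20}\ell^{-1}m\ge m .
\]
By Lemma~\ref{lem:lowerdev} the layer contains at least $m$ particles with conditional probability at least $1-e^{-m}$. The total failure probability is at most $e^{-L^{\varepsilon/2}}+e^{-c_Am}+e^{-m}\le e^{-L^{\varepsilon/4}}$.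
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $\Pi(t)$ be the position of the $m$-th rightmost particle of the $N$-BRW at time $t$, in the fixed frame. At time $iT$, start the strip process of Proposition~\ref{prop:block} in the moving frame whose origin is at $\Pi(iT)-(\ell-1)$ at that time, driven by the rows $\omega_t$, $iT\le t<(i+1)T$. Its $m$ initial particles sit at $\Pi(iT)$, so it starts behind $\mathcal{X}_{iT}$. Let $\mathcal{F}_i$ be the event that the conclusion of Proposition~\ref{prop:block} fails; $\mathbb{P}(\mathcal{F}_i)\le p_N:=e^{-L^{\varepsilon/4}}$. Off $\mathcal{F}_i$, Lemma~\ref{lem:rank}(a) applies at every step of the block, and since the origin has moved by $-\mu T$,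
\[
\Pi((i+1)T)\ge\Pi(iT)-(\ell-1)-\mu T+\ell-1.1b\ge\Pi(iT)-\mu T-2b .
\]
On $\mathcal{F}_i$ we use a crude bound. Let $\mathcal{D}_t=\max_{i'\le m}(\omega_{t,i',1})_-$, the largest negative part among the displacements of the first children of the $m$ top particles. These $m$ children lie in $[\Pi(t)-\mathcal{D}_t,\infty)$ and $m\le N$, so $\Pi(t+1)\ge\Pi(t)-\mathcal{D}_t$. Since $\Lambda$ is finite near $0$, $\mathbb{E}\mathcal{D}_t^2\le m\,\mathbb{E}\xi_-^2\le Cm$. In all cases
\[
\Pi((i+1)T)-\Pi(iT)\ge Q_i:=-\mu T-2b-1_{\mathcal{F}_i}\sum_{t=iT}^{(i+1)T-1}\mathcal{D}_t .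
\]
In its own frame the strip process always starts from the same configuration, so $Q_i$ is a fixed function of the rows of block $i$, and the $Q_i$ are i.i.d. By the Cauchy--Schwarz inequality $\mathbb{E}Q_0\ge-\mu T-2b-T\sqrt{Cmp_N}$. Since $X_1(t)\le\Pi(t)\le X_N(t)$, we have $\Pi(iT)/(iT)\to w_N$, and the strong law of large numbers gives, with $T\ge AL^3$,
\[
w_N\ge-\mu_\ell-\frac{2K\ln L}{AL^3}-\sqrt{Cmp_N}.
\]
Here $\sqrt{Cmp_N}=o(L^{-3})$, so \eqref{eq:muexp} yields $\liminf_N\Delta_N\ge(3-\varepsilon)\pi^2\sigma^2-2K/A$. As $K$ depends neither on $A$ nor on $\varepsilon$, we let $A\to\infty$ and $\varepsilon\to0$.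
\end{proof}

\section{The upper bound on the speed}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$\limsup_{N\to\infty}\Delta_N\le3\pi^2\sigma^2$.
\end{proposition}

\subsection{Two competing requirements}
We compare the $N$-BRW with a BRW killed only below a wall of slope $-\mu_\ell$, started from an exponential profile with about $e^{\ell_0-y}$ particles above height $y$. Two things are needed during a block.

First, by Lemma~\ref{lem:rank}(b), the killed process must keep at least $N$ particles. We shall see that its mean population stays of order at least $e^{\ell_0}/\ell$, which dictates $\ell_0$ slightly larger than $L+\ln L$. To deduce a bound at all times from Lemmas \ref{lem:number}(c) and \ref{lem:lowerdev}, the mean times $q$ must be a positive power of $L$; up to logarithms this product is $e^{\ell_0-\ell}\ell^2$.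

Second, at the end of the block the configuration must be dominated by the initial profile shifted by $O(\ln L)$. This is read off from the weight, which is under control only while all particles are below the ceiling, and a crossing is unlikely only if the weight is small. But the $\Theta_\ell$-weight of the initial profile is again of order $e^{\ell_0-\ell}\ell^2$.

We resolve the conflict by keeping the drift $\mu_\ell$ and measuring the weight with a higher ceiling $\ell+g$. This divides the weight by about $e^g$. The price is that the growth rate becomes $\alpha_{\ell+g}=C_1(1+g)\ell^{-3}$, so the gain lasts only for a time $A_0\ell^3$ with $A_0$ a fixed small constant, during which the weight grows by at most $e^{(1+g)/8}$. After that time we double $g$ and continue. For $J$ stages to fit under a final excess $\frac14\ln L$, the initial excess must be exponentially small in $J$, which fixes the size of the parameter $\delta$ below.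

Let $A_0=1/(16C_1)$, let $J$ be an integer with $A:=JA_0\ge1$, let $\delta=2^{-J-4}$, and
\begin{gather*}
\ell=L+(3-\delta)\ln L,\quad\mu=\mu_\ell,\quad\ell_0=L+(1+\delta)\ln L,\quad t_0=\lceil A_0\ell^3\rceil\le2A_0\ell^3,\quad T=Jt_0\le2A\ell^3,\\
g_j=2^{j+2}\delta\ln L,\qquad\ell_j=\ell+g_j\qquad(1\le j\le J).
\end{gather*}
Thus $g_1=8\delta\ln L$, $g_J=\frac14\ln L\le\sqrt\ell$, $\ell-\ell_0=(2-2\delta)\ln L$, and $e^{\ell_0-\ell}\ell^2=L^{2\delta}(\ell/L)^2$. We write $\Theta_j=\Theta_{\ell_j}$.

\subsection{The initial profile and the barrier process}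
Let $\nu^0$ be the configuration with points $\ell_0-\ln i$ and $\nu$ the configuration with points $\ell_0-\ln i+U_i$, for $1\le i\le\lfloor e^{\ell_0+1}\rfloor$, where the $U_i$ are i.i.d.\ uniform on $[0,1]$. The randomization gives the mean measure of $\nu$ a density, so that time reversal with respect to Lebesgue measure is available for lattice laws as well. We have $\nu^0\preceq\nu$, $\nu\subset(-\infty,\ell_0+1]$ with $\ell_0+1<\ell$, and
\[
\nu^0[y,\infty)=\lfloor e^{\ell_0-y}\rfloor\quad(y\ge0),\qquad\nu^0[0,\infty)=\lfloor e^{\ell_0}\rfloor\ge N .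
\]
For $y\ge0$, the mean density of $\nu$ at $y$ is the number $\varrho(y)$ of indices $i$ with $y-\ell_0+\ln i\in[0,1]$, that is, of positive integers in $[t,et]$ with $t=e^{\ell_0-y}$. This number is at most $et$, and for $t\ge1$ at least $(e-1)t-1\ge t/2$. So
\begin{equation}\label{eq:density}
\tfrac12e^{\ell_0-y}\le\varrho(y)\quad(0\le y\le\ell_0),\qquad\varrho(y)\le e^{\ell_0-y+1}\quad(y\ge0).
\end{equation}
With \eqref{eq:thetasize}, and as $\varrho=0$ above $\ell_0+1$, this gives for $\hat\ell\in[\ell,\ell+\sqrt\ell]$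
\begin{equation}\label{eq:initweight}
\int_0^\ell\varrho(y)\Theta_{\hat\ell}(y)\,dy\le Ce^{\ell_0-\hat\ell}\ell^2\le CL^{2\delta}e^{-(\hat\ell-\ell)}.
\end{equation}
The \emph{barrier process} $\mathcal{Z}_n$ is the BRW, in the moving frame, started from $\mathcal{Z}_0=\nu\cap[0,\infty)$, in which particles are killed below $0$ only. Note that $|\mathcal{Z}_0|\ge\nu^0[0,\infty)\ge N$.

\begin{lemma}\label{lem:enough}
$\mathbb{P}(\exists n\le T:|\mathcal{Z}_n|<N)\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}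
Let $\mathcal{N}_n\le|\mathcal{Z}_n|$ be the number of particles whose ancestral line stays in $[0,\ell]$, and $M_n=\mathbb{E}\mathcal{N}_n=\int_0^\ell\varrho(y)p_n(y)\,dy$. By \eqref{eq:stripmean}, $p_n(y)\ge ce^y\mathcal{K}_n(y,[1,2])$, so \eqref{eq:density} gives $M_n\ge ce^{\ell_0}\int_0^{\ell_0}\mathcal{K}_n(y,[1,2])\,dy$. Fix the increments $\zeta_1,\dots,\zeta_n$ and substitute $z=y+\zeta_1+\dots+\zeta_n$ in the integral over $y$. Read backward, the path is $z,z-\zeta_n,z-\zeta_n-\zeta_{n-1},\dots,y$, a copy of $\hat Y$ started at $z$. Hence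
\[
\int_0^{\ell_0}\mathcal{K}_n(y,[1,2])\,dy=\int_1^2\hat{\mathcal{K}}_n(z,[0,\ell_0])\,dz .
\]
Let $z\in[1,2]$ and $n\le T$. By Lemma~\ref{lem:sub} and $\psi\le1$, $\hat{\mathcal{K}}_n(z,[0,\ell])\ge\hat{\mathcal{K}}_n\psi(z)\ge\frac12\psi(z)\ge1/\ell$. The interval $[\ell_0,\ell]$ is covered by at most $2\ln L+1$ unit intervals whose left endpoints lie in $[\ell_0,\ell]$ and have $d\le2\ln L$. So $\hat{\mathcal{K}}_n(z,[\ell_0,\ell])$ is at most $C_A(\ln L)^2\ell^{-3}$ for $n\ge n_\ell$ by Lemma~\ref{lem:kernel}(b), at most $C(\ln L)^{7/2}\ell^{-3}$ for $\ell^2/(K_1\ln\ell)\le n\le n_\ell$ by (a), and at most $\ell^{-4}$ for smaller $n$ by (c), since $\ell_0-2\ge\ell/8$. Therefore $\hat{\mathcal{K}}_n(z,[0,\ell_0])\ge1/(2\ell)$, and for $0\le n\le T$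
\[
M_n\ge c\,e^{\ell_0}/\ell=cNL^{1+\delta}/\ell\ge2N,\qquad qM_n\ge c\,e^{\ell_0-\ell}\ell^2(\ln\ell)^{-3/2}\ge cL^{2\delta}(\ln L)^{-3/2}.
\]
Write $\mathcal{N}_n=\sum_iX_i$, where $X_i$ is the contribution of the $i$-th point of $\nu$ (zero if that point is negative). The $X_i$ are independent, and $\mathsf{Q}=\sum_i\mathbb{E}X_i^2=\int_0^\ell\varrho(y)\mathbb{E}_y\mathcal{N}_n^2\,dy$. By Lemma~\ref{lem:number}(c) and \eqref{eq:initweight}, $q^2\mathsf{Q}\le C_A(qM_n+L^{2\delta})\le C_A(\ln L)^{3/2}qM_n$. So $M_n^2/\mathsf{Q}\ge c_A(\ln L)^{-3/2}qM_n\ge c_AL^{2\delta}(\ln L)^{-3}\ge L^\delta$, and Lemma~\ref{lem:lowerdev} gives $\mathbb{P}(\mathcal{N}_n<N)\le\mathbb{P}(\mathcal{N}_n\le M_n/2)\le e^{-L^\delta/8}$. Sum over $n\le T\le C_AL^3$.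
\end{proof}

\subsection{Rising ceilings}
For $n\ge1$ let $j(n)=\lceil n/t_0\rceil$ be the stage of time $n$. Let $\tau_{\mathrm{high}}$ be the first $n\in[1,T]$ at which $\mathcal{Z}_n$ has a particle above $\ell_{j(n)}$, and $\tau_{\mathrm{few}}$ the first $n$ with $|\mathcal{Z}_n|<N$, each being $\infty$ if there is no such $n$. The block ends at the stopping time $\tau$, with terminal weight $\Xi$:
\[
\tau=\min(\tau_{\mathrm{high}},\tau_{\mathrm{few}},T)\in[1,T],\qquad\Xi=\sum_{z\in\mathcal{Z}_\tau}\Theta_{j(\tau)}(z).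
\]

\begin{lemma}\label{lem:ceil}
$\mathbb{E}\,\Xi\to0$ and $\mathbb{P}(\tau<T)\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Let $\Xi^{(j)}_n=\sum_{z\in\mathcal{Z}_n}\Theta_j(z)$ and $\mathsf{Y}_j=\mathbb{E}[\Xi^{(j)}_{(j-1)t_0};\tau>(j-1)t_0]$.

\emph{Within a stage.} Let $(j-1)t_0\le n<\min(\tau,jt_0)$. All particles of $\mathcal{Z}_n$ lie in $[0,\ell_j]$: for $n>(j-1)t_0$ because $j(n)=j$; for $n=(j-1)t_0\ge1$ because they are below $\ell_{j-1}$; for $n=0$ because $\ell_0+1<\ell$. So \eqref{eq:onestep} bounds the conditional mean of $\Xi^{(j)}_{n+1}$ by $(1+\alpha_{\ell_j})\Xi^{(j)}_n$, particles above the ceiling included. Thus $(1+\alpha_{\ell_j})^{-\min(n,\tau)}\Xi^{(j)}_{\min(n,\tau)}$, $(j-1)t_0\le n\le jt_0$, is a supermartingale on $\{\tau>(j-1)t_0\}$. As $\alpha_{\ell_j}t_0\le2A_0C_1(1+g_j)=(1+g_j)/8$,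
\begin{equation}\label{eq:stage}
\mathbb{E}\big[\Xi^{(j)}_{\min(\tau,jt_0)};\tau>(j-1)t_0\big]\le e^{(1+g_j)/8}\,\mathsf{Y}_j .
\end{equation}

\emph{Changing the ceiling.} On $\{\tau>jt_0\}$ all particles at time $jt_0$ are in $[0,\ell_j]$. There $1+\min(x,\ell_{j+1}-x)\le(1+g_{j+1})(1+\min(x,\ell_j-x))$, so \eqref{eq:thetasize} gives $\Theta_{j+1}\le C(1+g_{j+1})e^{-(g_{j+1}-g_j)}\Theta_j$. Combined with \eqref{eq:stage}, this yields for $\tilde{\mathsf{Y}}_j=e^{g_j}\mathsf{Y}_j$
\[
\tilde{\mathsf{Y}}_{j+1}\le C(1+g_{j+1})e^{g_j/8}\,\tilde{\mathsf{Y}}_j\qquad(1\le j<J).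
\]
By \eqref{eq:initweight}, $\tilde{\mathsf{Y}}_1\le CL^{2\delta}=Ce^{g_1/4}$. Doubling gives $\sum_{i<j}g_i\le g_j$, so $\tilde{\mathsf{Y}}_j\le C_J(\ln L)^Je^{g_j/8+g_j/4}$, with $C_J$ depending also on $J$. The left side of \eqref{eq:stage} is therefore at most
\[
C_J(\ln L)^Je^{g_j(1/8-1+3/8)}=C_J(\ln L)^Je^{-g_j/2}\le C_J(\ln L)^JL^{-4\delta}\to0 .
\]
On $\{(j-1)t_0<\tau\le jt_0\}$ we have $\Xi=\Xi^{(j)}_{\min(\tau,jt_0)}$, so summing over $j\le J$ gives $\mathbb{E}\,\Xi\to0$. On $\{\tau=\tau_{\mathrm{high}}\}$ some particle is above $\ell_{j(\tau)}$, so $\Xi\ge c_2$ and $\mathbb{P}(\tau=\tau_{\mathrm{high}})\le\mathbb{E}\,\Xi/c_2\to0$. Finally $\mathbb{P}(\tau<T)\le\mathbb{P}(\tau=\tau_{\mathrm{high}})+\mathbb{P}(\tau_{\mathrm{few}}\le T)\to0$ by Lemma~\ref{lem:enough}.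
\end{proof}

\subsection{Restarting}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
\emph{One block.} Suppose that at the start of a block the $N$-BRW satisfies $\mathcal{X}\preceq B+\nu^0$ for a position $B$ in the fixed frame. Work in the moving frame whose origin is at $B$ at that time, and count time from the start of the block. Draw an independent copy of $\nu$. Then $\mathcal{X}_0\preceq\nu^0\preceq\nu$, and even $\mathcal{X}_0\preceq\mathcal{Z}_0$: for $y\ge0$ the counts of $\nu$ and $\mathcal{Z}_0$ agree, and for $y<0$ we use $|\mathcal{Z}_0|\ge N$. Run the barrier process with the rows of the array from the current time on. For $n<\tau$ we have $|\mathcal{Z}_n|\ge N$, so Lemma~\ref{lem:rank}(b) gives $\mathcal{X}_n\preceq\mathcal{Z}_n$ by induction, and one more application of its first part gives $\mathcal{X}_\tau[y,\infty)\le\mathcal{Z}_\tau[y,\infty)$ for $y\ge0$, whatever the reason for which the block ended. By \eqref{eq:thetasize} and the definition above the ceiling, $\Theta_j(z)\ge ce^{z-\ell_j}\ge ce^{y-\ell_J}$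 for $z\ge y\ge0$ and $j\le J$. Hence, for a constant $C_5\ge1$,
\[
\mathcal{X}_\tau[y,\infty)\le C_5\,\Xi\,e^{\ell_J-y}\qquad(y\ge0).
\]
Put $r=\max\big(0,\ln(C_5\Xi)+\ell_J-\ell_0\big)$, with $r=0$ if $\Xi=0$, so that $C_5\Xi e^{\ell_J}\le e^{\ell_0+r}$. Then $\mathcal{X}_\tau\preceq r+\nu^0$. Indeed, for $y\le r$ the configuration $r+\nu^0$ has at least $\lfloor e^{\ell_0}\rfloor\ge N$ points in $[y,\infty)$; for $y>r$ the integer $\mathcal{X}_\tau[y,\infty)\le e^{\ell_0+r-y}$ is at most $\lfloor e^{\ell_0+r-y}\rfloor=(r+\nu^0)[y,\infty)$. The origin of the frame is now at $B-\mu\tau$, so the next block starts with $B-\mu\tau+r$ in place of $B$.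

\emph{Iteration.} Let $B_0$ be the maximal initial position; then $\mathcal{X}_0\preceq B_0+\nu^0$ because $\nu^0[0,\infty)\ge N$. Let $(\tau_i,r_i)$ be the pair produced by block $i\ge0$, which starts at time $t_i=\sum_{i'<i}\tau_{i'}$ with $B_i=B_0-\mu t_i+\sum_{i'<i}r_{i'}$. The pair $(\tau_i,r_i)$ is a fixed function of the $i$-th copy of $\nu$ and of the rows $\omega_{t_i},\omega_{t_i+1},\dots$; it does not involve the $N$-BRW; and on $\{\tau_i=n\}$ it depends only on the first $n$ of these rows. So each $t_i$ is a stopping time, the rows from $t_i$ on are i.i.d.\ and independent of the previous blocks, and the pairs $(\tau_i,r_i)$ are i.i.d. By Lemma~\ref{lem:ceil}, $\mathbb{E}\tau\ge T\,\mathbb{P}(\tau=T)=T(1-o(1))$, and since $(\ln\Xi)_+\le\Xi$,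
\[
\mathbb{E}r\le\ell_J-\ell_0+\ln C_5+\mathbb{E}\,\Xi\le\big(2-2\delta+\tfrac14\big)\ln L+C\le3\ln L .
\]
The top point of $\nu^0$ is $\ell_0$, so $X_N(t_i)\le B_i+\ell_0$. As $t_i\to\infty$, $X_N(t_i)/t_i\to w_N$, and the strong law of large numbers gives, with $T\ge JA_0L^3$,
\[
w_N\le-\mu_\ell+\frac{\mathbb{E}r}{\mathbb{E}\tau}\le-\mu_\ell+\frac{3\ln L}{JA_0L^3}\,(1+o(1)).
\]
By \eqref{eq:muexp}, $\limsup_N\Delta_N\le(3-\delta)\pi^2\sigma^2+3/(JA_0)\le3\pi^2\sigma^2+3/(JA_0)$. The constant $A_0$ does not depend on $J$, and we let $J\to\infty$.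
\end{proof}

Propositions \ref{prop:lower} and \ref{prop:upper} give \eqref{eq:goal}, and Theorem~\ref{thm:main} is proved.

\begin{thebibliography}{9}

\bibitem{Feller}
Feller, II, Ch.~XII.7.

\bibitem{Padova}
Universit\`a degli Studi di Padova,
\texttt{https://thesis.unipd.it/\allowbreak retrieve/\allowbreak 2cf32a6d-311b-421f-\allowbreak b810-9169b9a89509/\allowbreak tesi\_Verga.pdf}

\end{thebibliography}
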